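# Numbers that equal their digit sum times a prime: from $\frac29\log 10$ to $\frac23\log 10$

## 1. The guess $c=\frac29\log 10$ and what the number 9 does to it

Write $S(n)$ for the sum of the decimal digits of $n$, so $S(7902)=18$. A natural number $n$ is *Niven* if $S(n)\mid n$. We look at the Niven numbers whose quotient $n/S(n)$ is prime:
$$N^*=\{n:\ n=S(n)\,p\ \text{ for some prime } p\},\qquad N^*(x)=\#\{n\in N^*:\ n\le x\}.$$
For instance $7902=18\cdot 439\in N^*$. The conjecture we want to decide, whose source is "Numbers Which Factor as Their Digital Sum Times a Prime", says that $N^*(x)\sim cx/\log^2x$ for some constant $c>0$ (natural logarithm). Which $c$ should one expect?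

**A first guess.** A typical $n\le x$ has about $\log x/\log 10$ digits of average size $\frac92$, so $S(n)\approx \frac92\cdot\frac{\log x}{\log 10}$. A number $n$ is divisible by a given $s$ with chance $1/s$, and the quotient, of size about $x/s$, is prime with chance about $1/\log x$. Multiplying,
$$N^*(x)\approx x\cdot\frac{2\log 10}{9\log x}\cdot\frac1{\log x},\qquad\text{so } c=\tfrac29\log 10\approx 0.512 .$$

**Test on two-digit numbers.** Let $n=10a+b$ with $a\ge1$. Then $p=\frac{10a+b}{a+b}=1+\frac{9a}{a+b}\le 10$, so $p\in\{2,3,5,7\}$.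

- $p=2$ means $9a=a+b$, that is $b=8a$: only $18$.
- $p=3$ means $9a=2(a+b)$, that is $7a=2b$: only $27$.
- $p=5$ means $9a=4(a+b)$, that is $5a=4b$: only $45$.
- $p=7$ means $9a=6(a+b)$, that is $a=2b$: $21,42,63,84$.

One-digit numbers have $n=S(n)$, and $100$ has $S=1$ with quotient $100$; so the elements up to $100$ are $18,21,27,42,45,63,84$. Every one of them has $S(n)$ divisible by $3$. The guess treats all values of $S(n)$ alike, so it would expect two thirds of the elements to have $3\nmid S(n)$. Something is being ignored.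

**The congruence.** Since $10\equiv1\pmod 9$, we have $S(n)\equiv n\pmod 9$. If $n=sp$ with $s=S(n)$, then $sp\equiv s$, that is
$$9\mid s(p-1).$$
With $g=\gcd(s,9)$ this says $p\equiv1\pmod{9/g}$. If $3\nmid s$ then $p\equiv1\pmod 9$, so $p\ge19$. The smallest element with $3\nmid S(n)$ is $133=7\cdot19$. Indeed, below $133$ we would need $n=ps$ with $p\in\{19,37,73,109,127\}$ and $3\nmid s$, and $19,38,76,95,37,74,73,109,127$ have digit sums $10,11,13,14,10,11,10,10,10$, none equal to the cofactor. After $133$ come, for example, $152=8\cdot19$, $190=10\cdot19$, $209=11\cdot19$.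

**The corrected guess.** Fix $s$ with $\gcd(s,9)=g$. The congruence cuts the available primes down to a proportion $1/\varphi(9/g)$. But for these primes $S(sp)\equiv s\pmod9$ holds automatically, which multiplies the chance that $S(sp)=s$ by $9$. The net correction factor is $\kappa=9/\varphi(9/g)$:
$$\kappa=\tfrac96\ (g=1),\qquad \kappa=\tfrac92\ (g=3),\qquad \kappa=9\ (g=9).$$
The digit sum of a random number lies in these three classes with probabilities $\frac69,\frac29,\frac19$. The average of $\kappa$ is $1+1+1=3$. So the guess must be multiplied by $3$, the number of divisors of $9$, and each divisor contributes the same amount. The corrected constant is $c=\frac23\log10\approx1.535$.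

The same computation in base $q$, with $q-1$ in place of $9$, gives the factor $\tau(q-1)$. For $q=2$ there is no congruence and no correction. For $q=3$ we have $S(n)\equiv n\pmod2$, and $sp\equiv s\pmod 2$ costs nothing because primes $p>2$ are odd; the parity of $S(sp)$ is then right for free, which gives the factor $2=\tau(2)$.

## 2. The theorem in base $q$

Fix $q\ge2$ and put $m_0=q-1$. Let $\varepsilon_i(n)$ be the base-$q$ digits of $n$ and $S(n)=\sum_i\varepsilon_i(n)$. Let $\tau$ be the divisor function, and let $N_q^*(x)$ be the number of positive integers $n\le x$ with $n=S(n)p$ for some prime $p$ (such $n$ is automatically Niven).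

**Theorem.** (a) As $x\to\infty$,
$$N_q^*(x)=c_q\frac{x}{\log^2x}\Bigl(1+O_q\Bigl(\frac{(\log\log x)^{9/2}}{(\log x)^{1/2}}\Bigr)\Bigr),\qquad c_q=\frac{2\,\tau(q-1)\log q}{q-1}.$$
For $q=10$, $\tau(9)=3$, so $N^*(x)\sim\frac{2\log10}{3}\cdot\frac{x}{\log^2x}$: the conjecture is true, with $c=\frac23\log 10=1.535\ldots$

(b) For each $g\mid q-1$, the elements with $\gcd(S(n),q-1)=g$ number $\bigl(\frac1{\tau(q-1)}+o(1)\bigr)N_q^*(x)$.

(c) Let $L=\lfloor\log_qx\rfloor+1$, $P_L(s)=q^{-L}\#\{0\le u<q^L:\ S(u)=s\}$ and $\kappa(s)=\dfrac{q-1}{\varphi\left((q-1)/\gcd(s,q-1)\right)}$. Uniformly for $1\le s\le(\log x)^2$,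
$$\#\{p\le x/s:\ S(sp)=s\}=\frac{x}{s\log x}\Bigl(\kappa(s)P_L(s)+O_q\Bigl(\frac{(\log\log x)^4}{\log x}\Bigr)\Bigr).$$

In base 10, (b) says that asymptotically one third of the elements have $3\nmid S(n)$, one third have $3\,\|\,S(n)$, and one third have $9\mid S(n)$. As an example for $P_L$: in base 10 exactly ten of the strings $00,\dots,99$ have digit sum $9$, so $P_2(9)=\frac1{10}$.

**Notation.** $e(t)=e^{2\pi it}$; $\|t\|$ is the distance from $t$ to the nearest integer; $p$ denotes primes; $\Lambda$ is the von Mangoldt function, and in sums with $\Lambda$ the variable $n$ runs over integers. Implied constants depend on $q$ (and on $A$ where present), and $x,X$ are sufficiently large.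

We use four textbook facts.

**Fact 1 (primes in progressions).** $\sum_{n\le y}\Lambda(n)\ll y$; and for $(a,m_0)=1$, $\sum_{n\le y,\,n\equiv a\,(m_0)}\Lambda(n)=\frac{y}{\varphi(m_0)}+O(y(\log y)^{-2})$.

**Fact 2 (Vinogradov's theorem in Vaughan's form; Davenport, *Multiplicative Number Theory*, Ch. 25).** If $|\theta-a/Q|\le Q^{-2}$ and $(a,Q)=1$, then $\sum_{n\le y}\Lambda(n)e(n\theta)\ll(yQ^{-1/2}+y^{4/5}+y^{1/2}Q^{1/2})(\log y)^4$.

**Fact 3 (large sieve).** For $E\ge1$ and complex $a_u$, $\sum_{d\le E}\sum_{a\bmod d,\,(a,d)=1}\bigl|\sum_{0\le u<K}a_ue(ua/d)\bigr|^2\le(K+E^2)\sum|a_u|^2$.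

**Fact 4 (Hoeffding).** If $X$ has mean $0$ and takes values in an interval of length $\delta$, then $\mathbb E e^{\rho X}\le e^{\rho^2\delta^2/8}$ for real $\rho$. A sum of $L$ independent variables, each in an interval of length $\delta$, deviates from its mean by more than $\Delta$ with probability at most $2\exp(-2\Delta^2/(L\delta^2))$.

## 3. The condition $S(sp)=s$ as an integral, and how far moments reach

Put $y=x/s$. By orthogonality,
$$W_s:=\sum_{n\le y}\Lambda(n)1_{S(sn)=s}=\int_0^1e(-\alpha s)\sum_{n\le y}\Lambda(n)e(\alpha S(sn))\,d\alpha.\tag{1}$$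
From $q\equiv1\pmod{q-1}$ we get $S(u)\equiv u\pmod{q-1}$. So at $\alpha=j/(q-1)$ the digit function $e(\alpha S(u))$ is just the additive character $e(ju/(q-1))$, and the prime sum is large there. These $q-1$ points will produce $\kappa(s)P_L(s)$; everything else must be shown to be small.

A sensible first approach is to compute moments of the digit sum of $sn$ when $n$ is weighted by $\Lambda$. A condition on a few digits of $sn$ expands into additive characters $e(Asn/q^{i+1})$, Fact 2 bounds the sums of $\Lambda$ against them, and one concludes that the digits behave like independent uniform ones. Then expand $e(\beta S)$ in a Taylor series. This is what we shall do close to $j/(q-1)$. Here is where it stops.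

Fact 2 saves nothing when the denominator is small (lowest digits) or as large as $y$ (highest digits). These digits really do misbehave: in base 10 with $s=10$ the last digit of $sp$ is always $0$, and with $x=2\cdot10^k-1$ the leading digit of a number up to $x$, in position $k$, is $0$ or $1$. So we must drop $\ell$ digits at each end. The saving from the remaining ones is about $2^{-\ell/2}$, and the $k$-th moment expands over as many as about $L^k$ tuples of positions, so in our estimate $\ell$ has to grow. Dropping the digits changes $e(\beta S)$ by $O(|\beta|\ell)$. This is acceptable for $|\beta|$ of size about $(\log x)^{-1/2}$, but for $|\beta|$ of constant size even one dropped digit is a loss of constant size. The moment method says nothing on most of the circle.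

For $\alpha$ away from $\frac1{q-1}\mathbb Z$ we therefore keep all digits and use instead that the digit function has a very spread-out Fourier transform. Vaughan's identity turns the sum over $\Lambda$ into bilinear sums, and these are estimated in the style of Mauduit–Rivat. The multiplier $s\le(\log x)^2$ will be absorbed into the coefficients of the bilinear form at the cost of a factor $s$, which a saving of $(\log x)^{-A}$ pays for. The two ranges have to meet at $|\beta|\asymp(\log\log x/\log x)^{1/2}$. So the bilinear estimate must work that close to $\frac1{q-1}\mathbb Z$.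

## 4. The Fourier transform of $e(\alpha S(u))$

For $\alpha\in\mathbb R$ put
$$f(n)=e(\alpha S(n)),\quad \omega=\|(q-1)\alpha\|,\quad F_\lambda(t)=q^{-\lambda}\sum_{0\le u<q^\lambda}f(u)e(-ut),\quad \Phi(t)=\Bigl|\tfrac1q\sum_{0\le d<q}e(dt)\Bigr|.$$
Writing $u=\sum_{i<\lambda}\varepsilon_iq^i$, the sum factors over the digits: $F_\lambda(t)=\prod_{i<\lambda}\frac1q\sum_{d<q}e(d(\alpha-q^it))$. Hence
$$|F_\lambda(t)|=\prod_{i<\lambda}\Phi(\alpha-q^it),\qquad|F_\lambda(t)|=|F_\mu(t)|\,|F_{\lambda-\mu}(q^\mu t)|\quad(0\le\mu\le\lambda).\tag{2}$$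
Parseval's identity on $\mathbb Z/q^\lambda$ (applied to $f(u)e(-u\theta)$) and on $\mathbb Z/q$ gives
$$\sum_{t\in\theta+q^{-\lambda}\mathbb Z\ (\mathrm{mod}\ 1)}|F_\lambda(t)|^2=1,\qquad\sum_{k<q}\Phi(t+k/q)^2=1.\tag{3}$$
Example: for $q=2$, $\Phi(t)=|\cos\pi t|$ and $|F_2(t)|=|\cos\pi(\alpha-t)\cos\pi(\alpha-2t)|$. If $\alpha=j/(q-1)$, then $S(u)\equiv u\pmod{q-1}$ gives $F_\lambda(\alpha)=1$: no pointwise decay. Away from such $\alpha$ there is decay.

**Lemma 1.** $\Phi(t)\le\exp(-8\|t\|^2/q)$, and $\sigma_\lambda:=\sup_t|F_\lambda(t)|\le\exp(-c_0\omega^2(\lambda-1)/2)$ with $c_0=\frac{8}{q(q+1)^2}$.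

*Proof.* By concavity $\sin(\pi v/2)\ge\sqrt2\,v$ on $[0,\frac12]$, with equality at both ends. So
$$|1+e(t)|=2\cos\pi\|t\|=2-4\sin^2(\pi\|t\|/2)\le2-8\|t\|^2 .$$
Bounding the other $q-2$ terms by $1$, $\Phi(t)\le\frac1q(q-8\|t\|^2)\le e^{-8\|t\|^2/q}$.

For two consecutive arguments $a=\alpha-q^it$ and $b=\alpha-q^{i+1}t$ in (2) we have $qa-b=(q-1)\alpha$. Hence $\omega\le q\|a\|+\|b\|\le(q+1)\max(\|a\|,\|b\|)$, and $\Phi(a)\Phi(b)\le\exp(-\frac8q\cdot\frac{\omega^2}{(q+1)^2})=e^{-c_0\omega^2}$. The product (2) contains $\lfloor\lambda/2\rfloor\ge(\lambda-1)/2$ disjoint such pairs. $\square$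

When $\omega\asymp(\log\log X/\log X)^{1/2}$ and $\lambda\asymp\log X$, Lemma 1 saves only a power of $\log X$. That power is as large as we like if the constant in $\omega$ is large, but this is not enough alone: the bilinear estimate also sums $|F_\lambda|$ over many frequencies. For $Q\mid q^\lambda$ let $H_Q=\frac1Q\mathbb Z/\mathbb Z$. This group acts by translation on $\Omega=\theta+q^{-\lambda}\mathbb Z\pmod1$, and $\Omega$ splits into $q^\lambda/Q$ cosets of $H_Q$. For example, with $q=2$, $\lambda=2$, $\theta=0$, $Q=2$ the cosets are $\{0,\frac12\}$ and $\{\frac14,\frac34\}$. Put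
$$B_\lambda(Q,\theta)=\sum_C\Bigl(\sum_{t\in C}|F_\lambda(t)|\Bigr)^2,\qquad C\text{ running over the cosets of }H_Q\text{ in }\Omega .$$
Cauchy–Schwarz and (3) give $B_\lambda(Q,\theta)\le Q$. In Section 5 this trivial bound turns out to be exactly insufficient. We need a smaller exponent, uniformly in $\alpha$, including those $\alpha$ for which Lemma 1 is weak.

**Lemma 2.** There is $\eta=\eta(q)\in(0,\frac12)$ such that for all $\alpha,\theta\in\mathbb R$, all $\lambda\ge0$ and all $Q\mid q^\lambda$, $B_\lambda(Q,\theta)\le2Q^{2\eta}$.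

*Proof for $q\ge3$.*

**Step 1: a gain for one digit.** For $g\mid q$ put
$$\psi_g^2=\max_t\sum_{0\le c<q/g}\Bigl(\sum_{k<g}\Phi\bigl(t+\tfrac cq+\tfrac kg\bigr)\Bigr)^2 ;$$
the inner sums run over the cosets of $H_g$ in $t+H_q$. Clearly $\psi_1^2=1$, and Cauchy–Schwarz with (3) gives $\psi_g^2\le g$. We claim $\psi_g^2<g$ for $g\ge2$. Equality at some $t$ would force $\Phi$ to be constant on each coset of $H_g$ in $t+H_q$.

- If $qt\in\mathbb Z$, then $t+H_q=H_q$, where $\Phi$ is $1$ at $0$ and $0$ elsewhere. It is not constant on the coset containing $0$, which has $g\ge2$ points.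
- If $qt\notin\mathbb Z$, then $\Phi(v)=|\sin\pi qt|/(q|\sin\pi v|)$ for $v\in t+H_q$, with nonzero numerator. So $|\sin\pi v|$ is constant on each coset. This value determines $v$ mod 1 up to sign, so a coset has at most two points. Hence $g=2$ and $v+\frac12\equiv-v$, that is $2v\equiv\frac12\pmod1$, for every $v\in t+H_q$. Comparing $v$ with $v+\frac1q$ gives $2/q\in\mathbb Z$, impossible for $q\ge3$.

The maximum is over a compact set, so it is attained, and the claim follows. Choose $\eta\in(0,\frac12)$ with $\psi_g^2\le g^{2\eta}$ for all $g\mid q$.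

**Step 2: set up an induction on $\lambda$ that removes one digit.** We show $B_\lambda(Q,\theta)\le Q^{2\eta}$. For $\lambda=0$ both sides are $1$. Let $\lambda\ge1$, $g=\gcd(q,Q)$, $Q_1=Q/g$. Then $\gcd(q/g,Q_1)=1$. From $gQ_1\mid q\cdot q^{\lambda-1}$ we get $Q_1\mid(q/g)q^{\lambda-1}$, hence $Q_1\mid q^{\lambda-1}$.

The map $t\mapsto qt$ sends $\Omega$ onto $\Omega_1=q\theta+q^{-(\lambda-1)}\mathbb Z\pmod 1$, and its fibers are cosets of $H_q$. It sends $H_Q$ onto the group generated by $q/Q=(q/g)/Q_1$, which is $H_{Q_1}$, with kernel $H_q\cap H_Q=H_g$. So each coset $C$ of $H_Q$ maps onto a coset $C_1$ of $H_{Q_1}$. The preimage of $C_1$ has $qQ_1$ points, so exactly $qQ_1/Q=q/g$ cosets $C$ lie above it. Each of them meets the fiber over a point $\tau\in C_1$ in one coset of $H_g$, so together they split the fiber into its $q/g$ cosets of $H_g$.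

**Step 3: apply the one-digit gain.** Put $w_C(\tau)=\sum_{t\in C,\,qt=\tau}\Phi(\alpha-t)$. By Step 2 and the definition of $\psi_g$, $\sum_{C\to C_1}w_C(\tau)^2\le\psi_g^2$. By (2) with $\mu=1$, $|F_\lambda(t)|=\Phi(\alpha-t)|F_{\lambda-1}(qt)|$. Minkowski's inequality in $\ell^2$ over the $C$ above $C_1$ gives
$$\Bigl(\sum_{C\to C_1}\Bigl(\sum_{t\in C}|F_\lambda(t)|\Bigr)^2\Bigr)^{1/2}\le\sum_{\tau\in C_1}|F_{\lambda-1}(\tau)|\Bigl(\sum_{C\to C_1}w_C(\tau)^2\Bigr)^{1/2}\le\psi_g\sum_{\tau\in C_1}|F_{\lambda-1}(\tau)|.$$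
Squaring and summing over $C_1$, $B_\lambda(Q,\theta)\le\psi_g^2B_{\lambda-1}(Q_1,q\theta)\le g^{2\eta}Q_1^{2\eta}=Q^{2\eta}$.

*Proof for $q=2$.* One digit gives no gain here: $(\Phi(\frac14)+\Phi(\frac34))^2=(\frac1{\sqrt2}+\frac1{\sqrt2})^2=2$. So we use two digits at a time. Now $Q=2^k$ with $k\le\lambda$.

**Step 1: a gain for two digits.** Let $K(t)=\Phi(\alpha-t)\Phi(\alpha-2t)=|F_2(t)|$. By (3) $\sum_{l<4}K(t+\frac l4)^2=1$, so $\sum_{l<4}K(t+\frac l4)\le2$, with equality only if all four values are $\frac12$. In that case $K(t)=K(t+\frac12)\ne0$, and since $\Phi(\alpha-2t)=\Phi(\alpha-2t-1)$ we get $|\cos\pi(t-\alpha)|=|\sin\pi(t-\alpha)|$, so $t-\alpha\in\frac14+\frac12\mathbb Z$. In the same way $K(t+\frac14)=K(t+\frac34)\ne0$ gives $t+\frac14-\alpha\in\frac14+\frac12\mathbb Z$. These contradict each other. By continuity and compactness in $(\alpha,t)\in(\mathbb R/\mathbb Z)^2$ there is $\eta\in(0,\frac12)$ with $\sum_{l<4}K(t+\frac l4)\le4^\eta$ for all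 $\alpha,t$.

**Step 2: bound the sum over a full group.** Put $A_k(t)=\sum_{j<2^k}|F_k(t+j/2^k)|$. Then $A_0=1$ and $A_1(t)=|\cos\pi(\alpha-t)|+|\sin\pi(\alpha-t)|\le\sqrt2$. For $k\ge2$ use $|F_k(v)|=K(v)|F_{k-2}(4v)|$ and write $j=j'+2^{k-2}l$ with $0\le j'<2^{k-2}$, $0\le l<4$. Since $4j/2^k\equiv j'/2^{k-2}\pmod1$,
$$A_k(t)=\sum_{j'<2^{k-2}}\Bigl|F_{k-2}\Bigl(4t+\frac{j'}{2^{k-2}}\Bigr)\Bigr|\sum_{l<4}K\Bigl(t+\frac{j'}{2^k}+\frac l4\Bigr)\le4^\eta A_{k-2}(4t).$$
Hence $A_k(t)\le\sqrt2\,4^{\eta\lfloor k/2\rfloor}\le\sqrt2\,Q^\eta$.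

**Step 3: pass to all cosets.** On a coset $C$ of $H_Q$ the point $\tau_C=2^kt$ $(t\in C)$ is constant mod 1, and as $C$ varies $\tau_C$ runs once through $2^k\theta+2^{-(\lambda-k)}\mathbb Z$ mod 1. By (2), $\sum_{t\in C}|F_\lambda(t)|=|F_{\lambda-k}(\tau_C)|\sum_{t\in C}|F_k(t)|\le\sqrt2\,Q^\eta|F_{\lambda-k}(\tau_C)|$. By (3), $B_\lambda(Q,\theta)\le2Q^{2\eta}\sum_C|F_{\lambda-k}(\tau_C)|^2=2Q^{2\eta}$. $\square$

## 5. Bilinear sums of $e(\alpha S(mn))$

**Lemma 3.** For every $A\ge1$ there are $C_1,X_0$ such that if $X\ge X_0$, $X^{1/8}\le M\le N\le X$, $\omega\ge C_1(\log\log X/\log X)^{1/2}$ and $|b_n|\le1$, then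
$$\mathcal S:=\sum_{M<m\le2M}\Bigl|\sum_{N<n\le2N}b_nf(mn)\Bigr|\le MN(\log X)^{-A}.$$

*Proof.* Let $R=\lceil(\log X)^{2A+1}\rceil$ and let $\lambda$ be defined by $q^{\lambda-1}<MR^2\le q^\lambda$. We take $X$ so large that $R^2\le X^{1/8}\le N$.

**Step 1: remove the unknown $b_n$ while changing $n$ only by small shifts.** We use van der Corput's inequality: if $z_n$ is supported on an interval containing at most $N+1$ integers, then
$$\Bigl|\sum_nz_n\Bigr|^2\le\frac{N+R}{R}\sum_{|r|<R}\Bigl(1-\frac{|r|}R\Bigr)\sum_nz_{n+r}\overline{z_n}.$$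
Indeed $R\sum_nz_n=\sum_n\sum_{0\le r<R}z_{n+r}$, where at most $N+R$ values of $n$ matter. Cauchy–Schwarz gives $R^2|\sum z_n|^2\le(N+R)\sum_{r_1,r_2}\sum_nz_{n+r_1}\overline{z_{n+r_2}}$, and each difference $r=r_1-r_2$ occurs $R-|r|$ times.

There are at most $M+1\le2M$ values of $m$. Cauchy–Schwarz over $m$, then the inequality above with $z_n=b_nf(mn)$, with $N+R\le2N$, gives the following: the term $r=0$ is at most $2M\cdot2N$ in total, the terms $r$ and $-r$ are conjugate, and
$$\mathcal S^2\le2M\cdot\frac{2N}R\Bigl(4MN+2\sum_{1\le r<R}\ \sum_{n,\,n+r\in(N,2N]}\Bigl|\sum_{M<m\le2M}f(m(n+r))\overline{f(mn)}\Bigr|\Bigr).$$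

**Step 2: cut off the high digits.** The shift changes $mn$ by $mr\le2MR$, much less than $q^\lambda$, so high digits should cancel. Let $f_\lambda(n)=f(n\bmod q^\lambda)$; since $S(n)=S(n\bmod q^\lambda)+S(\lfloor n/q^\lambda\rfloor)$, we may replace $f$ by $f_\lambda$ in the summand whenever the digits of $mn$ and $mn+mr$ at positions $\ge\lambda$ agree. This is so when $(mn\bmod q^\lambda)+mr<q^\lambda$. Otherwise $mn\in[tq^\lambda-mr,tq^\lambda)$ for some $t\in\mathbb Z$; this interval contains exactly $r$ multiples of $m$. As $tq^\lambda\in(mN,2mN+mr]$, the number of relevant $t$ is at most $\frac{mN+mr}{q^\lambda}+1\le\frac{4N}{R^2}+1$. So for each $m$ at most $\frac{4N}R+R\le\frac{5N}R$ values of $n$ are exceptional. With at most $2M$ values of $m$ and a change of at most $2$ per exceptional pair, the total error for each $r$ is at most $20MN/R$. Hence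
$$\mathcal S^2\ll\frac{(MN)^2}R+MN\max_{1\le r<R}T_r,\qquad T_r=\sum_{N<n\le2N}\Bigl|\sum_{M<m\le2M}f_\lambda(m(n+r))\overline{f_\lambda(mn)}\Bigr|.\tag{4}$$

**Step 3: expand in characters and sum over $m$ and $n$.** Write $F(h)=F_\lambda(h/q^\lambda)$, so $f_\lambda(u)=\sum_{h\bmod q^\lambda}F(h)e(hu/q^\lambda)$. The phase in $m$ is $e(m((h-k)n+hr)/q^\lambda)$, and the geometric series gives
$$T_r\le\sum_{h,k}|F(h)F(k)|\sum_{N<n\le2N}\min\Bigl(2M,\Bigl\|\tfrac{(h-k)n+hr}{q^\lambda}\Bigr\|^{-1}\Bigr).$$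
Let $d=\gcd(h-k,q^\lambda)$ and $Q=q^\lambda/d$. When $n$ runs over $Q$ consecutive integers, the fractions run mod 1 over $\frac{hr}{q^\lambda}+\frac jQ$, $j\bmod Q$. Multiplying such a point by $Q$ gives $hr/d$ mod 1, so each has norm at least $\|hr/d\|/Q$. The points have spacing $1/Q$; apart from the nearest to $0$ on each side, their norms are bounded below by $\frac1Q,\frac2Q,\dots$, each of these at most twice. At most $\frac{2N}Q+1$ blocks of $Q$ consecutive integers cover the range of $n$, so the $n$-sum is at most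
$$\Bigl(\frac{2N}Q+1\Bigr)\Bigl(2\min\bigl(2M,\tfrac Q{\|hr/d\|}\bigr)+2Q(1+\log Q)\Bigr).\tag{5}$$

**Step 4: estimate the three kinds of terms.** Let $\nu$ be the number of primes dividing $q$. Then $\lambda\ll\log X$, $\tau(q^\lambda)\ll\lambda^\nu$, $q^\lambda\le qMR^2$, and, as $2\eta<1$, $q^{2\eta\lambda}\le qR^2M^{2\eta}$. Let $1\le Z\le N$ be a parameter.

(i) *The terms $2Q(1+\log Q)$ in (5).* With the prefactor they are $\ll\lambda(N+q^\lambda)$. By Lemma 2 with $Q=q^\lambda$ (one coset), their total is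
$$\ll\lambda(N+q^\lambda)\Bigl(\sum_h|F(h)|\Bigr)^2\ll\lambda NR^2\cdot R^2M^{2\eta}=MN\cdot\lambda R^4M^{2\eta-1}.$$
This is where the trivial bound fails: with exponent $\eta=\frac12$ the result would be $MN\lambda R^4$, worse than the trivial bound for $T_r$. With $\eta<\frac12$ we save a power of $M$.

(ii) *The min-terms with $Q>Z$.* Bound the minimum by $2M$. The condition $d\mid h-k$ says that $h/q^\lambda$ and $k/q^\lambda$ lie in the same coset of $H_Q$, so $\sum_{d\mid h-k}|F(h)F(k)|=B_\lambda(Q,0)\le2Q^{2\eta}$. Summing $M(\frac NQ+1)Q^{2\eta}$ over the at most $\tau(q^\lambda)$ values of $d$, the total is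
$$\ll\tau(q^\lambda)M\bigl(NZ^{2\eta-1}+q^{2\eta\lambda}\bigr)\ll MN\,\tau(q^\lambda)\bigl(Z^{2\eta-1}+R^2M^{2\eta-1}\bigr),$$
where the last step used $M\le N$.

(iii) *The min-terms with $Q\le Z$.* Here we use Lemma 1: $|F(h)F(k)|\le\sigma_\lambda^2$. For given $d,h$ there are at most $Q$ values of $k$. Put $d'=d/\gcd(r,d)$. As $h$ runs mod $q^\lambda$, $hr/d$ mod 1 takes each value $j/d'$ exactly $q^\lambda/d'=Q\gcd(r,d)\le QR$ times, so
$$\sum_{h\bmod q^\lambda}\min\bigl(2M,\tfrac Q{\|hr/d\|}\bigr)\le\frac{q^\lambda}{d'}\bigl(2M+2Qd'(1+\log d')\bigr)\ll QRM+Qq^\lambda\lambda\ll Q\lambda R^2M.$$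
The total is
$$\ll\tau(q^\lambda)\,\sigma_\lambda^2\max_{Q\le Z}\Bigl(\frac NQ+1\Bigr)Q\cdot Q\lambda R^2M\ll MN\,\tau(q^\lambda)\lambda R^2Z\sigma_\lambda^2,$$
because $NQ+Q^2\le2NZ$.

**Step 5: choose the parameters.** Take $Z=(\log X)^B$ with $B(1-2\eta)\ge2A+2+\nu$. Then $\tau(q^\lambda)Z^{2\eta-1}\ll(\log X)^{-2A-2}$. Since $M^{2\eta-1}\le X^{-(1-2\eta)/8}$, the other terms in (i) and (ii) save a power of $X$. For (iii), $q^\lambda\ge X^{1/8}R^2$ gives $\lambda-1\ge\frac{\log X}{8\log q}$, so Lemma 1 yields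
$$\sigma_\lambda^2\le\exp\Bigl(-c_0C_1^2\,\frac{\log\log X}{\log X}\cdot\frac{\log X}{8\log q}\Bigr)=(\log X)^{-c_0C_1^2/(8\log q)},$$
which for $C_1$ large beats $\tau(q^\lambda)\lambda R^2Z$, a fixed power of $\log X$, by any prescribed power. So by (4) $\mathcal S^2\ll(MN)^2(\log X)^{-2A-1}$, and the lemma follows for $X\ge X_0$. $\square$

Vaughan's identity will produce sums with the joint condition $mn\le Y$ and coefficients on both variables. The next statement prepares for this.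

**Corollary 4.** Under the same condition on $\omega$, let $X^{1/8}\le M,N\le X$, $|a_m|,|b_n|\le1$, and let $Y$ be arbitrary. Then
$$\sum_{M<m\le2M}\ \sum_{N<n\le2N,\ mn\le Y}a_mb_nf(mn)\ll MN(\log X)^{1-A}.$$

*Proof.* By symmetry assume $M\le N$. For fixed $m$ the variable $n$ runs over the integers of an interval $I_m\subset(N,2N]$, and $1_{I_m}(n)=\int_0^1D_m(t)e(nt)\,dt$ with $D_m(t)=\sum_{l\in I_m}e(-lt)$, $|D_m(t)|\le\min(2N,\|t\|^{-1})$. So the sum is at most
$$\int_0^1\min(2N,\|t\|^{-1})\sum_{M<m\le2M}\Bigl|\sum_{N<n\le2N}b_ne(nt)f(mn)\Bigr|dt .$$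
Apply Lemma 3 with coefficients $b_ne(nt)$ for each $t$, and use $\int_0^1\min(2N,\|t\|^{-1})dt\ll\log X$. $\square$

## 6. Sums of $e(\alpha S(u))$ over multiples of $m\le X^{2/5}$

When one of the variables is short, Lemma 3 does not apply, but then the other variable has smooth coefficients. We need a bound on average over $m$.

**Lemma 5.** For every $A\ge1$ there are $C_1,X_0$ such that if $X\ge X_0$, $D\le X^{2/5}$ and $\omega\ge C_1(\log\log X/\log X)^{1/2}$, then
$$\sum_{m\le D}\ \max_{Y\le X}\Bigl|\sum_{1\le u\le Y,\ m\mid u}f(u)\Bigr|\le X(\log X)^{-A}.$$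

*Proof.*

**Step 1: reduce to values of $F_i$ at rational points.** Including $u=0$ costs at most $D$ in total. Detect $m\mid u$ by $\frac1m\sum_{h\bmod m}e(-hu/m)$. Reading off the base-$q$ digits of an integer $Y'\le X+1$, the interval $[0,Y')$ is a disjoint union of blocks $[b,b+q^i)$ with $q^i\mid b$, at most $q-1$ blocks for each $i$. On such a block $f(b+v)=f(b)f(v)$, so for all $Y'\le X+1$
$$\Bigl|\sum_{0\le u<Y'}f(u)e(-u\theta)\Bigr|\le(q-1)\sum_{q^i\le X+1}q^i|F_i(\theta)|.$$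
The right side does not depend on $Y'$, which takes care of the maximum. Now write $h/m=a/d$ in lowest terms and use $\sum_{m\le D,\,d\mid m}\frac1m\ll\frac{\log X}d$. The left side of the lemma is
$$\ll X^{2/5}+\sum_{q^i\le X+1}q^i\sum_{m\le D}\frac1m\sum_{h\bmod m}|F_i(h/m)|\ll X^{2/5}+\log X\sum_{q^i\le X+1}q^i\sum_{d\le D}\frac1d\sum_{\substack{a\bmod d\\(a,d)=1}}|F_i(a/d)|.$$

**Step 2: use the large sieve on some digits and Lemma 1 on the others.** Consider $\Delta<d\le2\Delta$, where $\Delta=2^k\le D$ with $k\ge-1$; there are $O(\log X)$ values of $\Delta$. Put $i_1=\min(i,\lceil\log_q4\Delta^2\rceil)\ge0$. By (2), $|F_i|\le\sigma_{i-i_1}|F_{i_1}|$ at every point. There are at most $4\Delta^2$ fractions $a/d$. By Fact 3 with $E=2\Delta$, $K=q^{i_1}$, $a_u=q^{-i_1}f(u)$ (replacing $a$ by $-a$) and Cauchy–Schwarz,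
$$\frac1\Delta\sum_{\Delta<d\le2\Delta}\ \sum_{\substack{a\bmod d\\(a,d)=1}}|F_{i_1}(a/d)|\le\frac1\Delta\cdot2\Delta\cdot\bigl((q^{i_1}+4\Delta^2)q^{-i_1}\bigr)^{1/2}.$$

- If $q^i<4\Delta^2$, then $i_1=i$, and $q^i$ times this is at most $2q^i(8\Delta^2q^{-i})^{1/2}\ll q^{i/2}\Delta\ll\Delta^2\le X^{4/5}$.
- Otherwise $q^{i_1}\ge4\Delta^2$ and the expression is at most $2\sqrt2\le3$, so the contribution is at most $3q^i\sigma_{i-i_1}$. If $q^i\le X^{9/10}$, this is at most $3X^{9/10}$. If $q^i>X^{9/10}$, then $q^{i_1}\le4q\Delta^2\le4qX^{4/5}$, so $q^{i-i_1-1}\ge X^{1/10}/(4q^2)\ge X^{1/20}$, that is $i-i_1-1\ge\frac{\log X}{20\log q}$, and Lemma 1 gives the bound $3q^i(\log X)^{-c_0C_1^2/(40\log q)}$.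

**Step 3: add up.** There are $O(\log X)$ values of $i$ and of $\Delta$, and $\sum_{q^i\le X+1}q^i\ll X$. Together with the factor $\log X$ from Step 1, the total is $\ll X^{9/10}(\log X)^3+X(\log X)^{2-c_0C_1^2/(40\log q)}$. Taking $C_1$ large proves the lemma. $\square$

## 7. Frequencies away from $\frac1{q-1}\mathbb Z$

**Proposition 6.** There is $C_1$ such that for $x$ large, $1\le s\le(\log x)^2$ and $\omega\ge C_1(\log\log x/\log x)^{1/2}$,
$$\sum_{n\le x/s}\Lambda(n)e(\alpha S(sn))\ll x(\log x)^{-10}.$$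

*Proof.* Put $y=x/s$ and $U=V=y^{1/3}$, and let $*$ be Dirichlet convolution. Vaughan's identity is
$$\Lambda=\Lambda_{\le U}+\mu_{\le V}*\log-\mu_{\le V}*\Lambda_{\le U}*1+\mu_{>V}*\Lambda_{>U}*1,$$
the subscripts restricting the support. To check it, use $\log=\Lambda*1$: the second and third terms add up to $\mu_{\le V}*\Lambda_{>U}*1$; with the fourth this is $\mu*1*\Lambda_{>U}=\Lambda_{>U}$. We apply Corollary 4 and Lemma 5 with $X=x$ and $A=20$.

**Step 1: the first term** is $O(U)$ by Fact 1.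

**Step 2: the second term**, where the long variable carries $\log$, reduces to Lemma 5. It is $\sum_{b\le V}\mu(b)\sum_{c\le y/b}(\log c)f(sbc)$. By partial summation (with $G(t)=\sum_{c\le t}f(sbc)$, the inner sum is $G(T)\log T-\int_1^TG(t)\frac{dt}t$, $T=y/b$) it is $\ll\log x\sum_{b\le V}\max_{t\le y/b}|\sum_{c\le t}f(sbc)|$. Put $m=sb$ and $u=sbc$. Then $m\le sy^{1/3}\le x^{2/5}$ and $u\le sy=x$, and the inner sum runs over the multiples $u$ of $m$. Lemma 5 gives $\ll x(\log x)^{1-A}$.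

**Step 3: the short part of the third term** is handled the same way. The third term is, up to sign, $\sum_{m\le y^{2/3}}w(m)\sum_{a\le y/m}f(sma)$ with $|w(m)|\le\sum_{c\mid m}\Lambda(c)=\log m\le\log x$. The part $m\le y^{1/3}$ is $\ll x(\log x)^{1-A}$ by Lemma 5.

**Step 4: what remains is bilinear with both variables long.** The rest of the third term ($y^{1/3}<m\le y^{2/3}$, coefficient $1$ for the other variable) and the fourth term are sums $\sum_{mn\le y}a_mb_nf(smn)$ with $|a_m|,|b_n|\le\log x$ and $y^{1/3}<m\le y^{2/3}$. In the fourth term take $a=\mu_{>V}$ and $b=\Lambda_{>U}*1\le\log$, supported on $n>U$; then $mn\le y$ forces $m\le y^{2/3}$. Split into $O(\log^2x)$ boxes $(M,2M]\times(N,2N]$ with $M,N\ge\frac12$ powers of $2$. Only boxes with $MN\le y$ and $\frac12y^{1/3}<M\le y^{2/3}$ matter.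

Boxes with $MN\le y^{11/12}$ contribute $\ll y^{11/12}\log^4x$ in total, trivially. In the other boxes $N\ge y^{11/12-2/3}=y^{1/4}$, so $M,N\ge\frac12y^{1/4}\ge x^{1/8}$; also $N\le x$.

**Step 5: absorb the multiplier $s$.** Put $m'=sm\in(sM,2sM]$, with coefficient $a_{m'/s}$ if $s\mid m'$ and $0$ otherwise. We have $x^{1/8}\le sM\le sy^{2/3}\le x$, and the condition $mn\le y$ becomes $m'n\le x$. Corollary 4, after dividing the coefficients by $\log x$, gives for each box
$$\ll(\log x)^2\cdot sMN(\log x)^{1-A}\le x(\log x)^{3-A},$$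
since $sMN\le sy=x$. The support of the coefficients has density $1/s$, and the loss of this factor $s$ is what we pay.

The total is $\ll x(\log x)^{5-A}$ from the boxes, plus smaller terms (recall $y\le x$, so $y^{1/3}$ and $y^{11/12}\log^4 x$ are negligible). With $A=20$ this is $\ll x(\log x)^{-10}$. $\square$

The constant $C_1$ may be enlarged. Put
$$\beta_0=\frac{C_1}{q-1}\Bigl(\frac{\log\log x}{\log x}\Bigr)^{1/2},\qquad L=\lfloor\log_qx\rfloor+1,$$
and fix $C_1$ so large that also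
$$\exp(-8L\beta_0^2/q)\le(\log x)^{-2}.\tag{6}$$
Since $L\ge\log x/\log q$, it suffices that $C_1^2\ge q(q-1)^2\log q/4$.

## 8. Frequencies near $j/(q-1)$: moments of the middle digits

Let $\chi(\beta)=\frac1q\sum_{d<q}e(\beta d)$ and $G_j(s)=\frac1{\varphi(m_0)}\sum_{a\bmod m_0,\,(a,m_0)=1}e(jsa/m_0)$. For $q=3$, for example, $m_0=2$, $G_0(s)=1$ and $G_1(s)=(-1)^s$.

**Proposition 7.** Uniformly for $1\le s\le(\log x)^2$, $0\le j<m_0$ and $|\beta|\le\beta_0$, with $y=x/s$ and $\alpha=\frac j{m_0}+\beta$,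
$$\sum_{n\le y}\Lambda(n)e(\alpha S(sn))=y\,G_j(s)\chi(\beta)^L+O\bigl(y|\beta|(\log\log x)^3+y(\log x)^{-2}\bigr).$$

*Proof.*

**Step 1: drop the end digits.** Since $S(u)\equiv u\pmod{m_0}$, $e(\alpha S(sn))=e(jsn/m_0)e(\beta S(sn))$. Let $\ell=\lceil(\log\log x)^3\rceil$, $J=\{i:\ell\le i<L-\ell\}$ and $S_J(u)=\sum_{i\in J}(\varepsilon_i(u)-\frac{q-1}2)$. For $u\le x<q^L$ we have $S(u)=\frac{q-1}2L+S_J(u)+O(\ell)$, hence
$$e(\beta S(u))=e\bigl(\beta\tfrac{q-1}2L\bigr)e(\beta S_J(u))+O(|\beta|\ell).\tag{7}$$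

**Step 2: state the moment comparison.** Let $X_i$ $(i\in J)$ be independent, uniform on $\{d-\frac{q-1}2:0\le d<q\}$, and $T=\sum_{i\in J}X_i$. Let $\mathcal D=2\lceil C_2\log\log x\rceil$, where $C_2$ depends only on $q$ and the already fixed $C_1$ and is chosen in Step 5. The claim is that for $0\le k\le\mathcal D$ and every $j$,
$$\sum_{n\le y}\Lambda(n)e\bigl(\tfrac{jsn}{m_0}\bigr)S_J(sn)^k=\Psi_j\,\mathbb E\,T^k+O(ye^{-\ell/4}),\qquad\Psi_j=\sum_{n\le y}\Lambda(n)e\bigl(\tfrac{jsn}{m_0}\bigr).\tag{8}$$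

**Step 3: expand, and separate means from fluctuations.** Expand $S_J^k$ over $J^k$. A tuple with set $I$ of distinct positions and multiplicities $k_i$ (so $\sum_{i\in I}k_i=k$) gives $\prod_{i\in I}G_i(\varepsilon_i)$ with $G_i(d)=(d-\frac{q-1}2)^{k_i}$. (These $G_i$ are functions of a digit, not the sums $G_j(s)$.) Write $G_i=\mathbb EG_i+G_i^\circ$, where $\mathbb EG_i$ is the mean over digits; then $|\mathbb EG_i|\le q^{k_i}$, $G_i^\circ$ has mean $0$ and $|G_i^\circ|\le2q^{k_i}$. Expand the product over subsets $I'\subset I$, taking $G_i^\circ$ for $i\in I'$ and $\mathbb EG_i$ for $i\in I\setminus I'$. By independence $\prod_{i\in I}\mathbb EG_i=\mathbb E\prod_{i\in I}X_i^{k_i}$, so the terms with $I'=\emptyset$ add up to $\Psi_j\mathbb ET^k$.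

**Step 4: the terms with $I'\ne\emptyset$ are small.** We expand $G_i^\circ(\varepsilon_i(u))$, a function of $u$ mod $q^{i+1}$, as $\sum_{h\bmod q^{i+1}}c_i(h)e(hu/q^{i+1})$. Writing $u=v+wq^i$,
$$c_i(h)=q^{-i-1}\sum_{v<q^i}e(-hv/q^{i+1})\sum_{w<q}G_i^\circ(w)e(-hw/q).$$
If $q\mid h$, the sum over $w$ is $\sum_wG_i^\circ(w)=0$, so $c_i(h)=0$. Otherwise $|c_i(h)|\le\max|G_i^\circ|\,q^{-i}/(2\|h/q^{i+1}\|)$. Since $\sum_{0<h<K}\|h/K\|^{-1}\le2K(1+\log K)$,
$$\sum_h|c_i(h)|\le\max|G_i^\circ|\cdot q(1+\log q^{i+1})\le CL\max|G_i^\circ|,\qquad C=C(q).$$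

*Denominators.* In the product over $I'$ put $i^*=\max I'$. All frequencies have the form $A/q^{i^*+1}$ with $A\equiv h_{i^*}\pmod q$, and only $q\nmid h_{i^*}$ occurs, so $q\nmid A$. Hence there is a prime $p_1\mid q$ with $v_{p_1}(A)<v_{p_1}(q)=a$, and the reduced denominator of $A/q^{i^*+1}$ is at least $p_1^{a(i^*+1)-(a-1)}=p_1^{ai^*+1}\ge2^{i^*+1}$. So $sA/q^{i^*+1}$ has reduced denominator $Q_1\ge2^\ell/s$. As $Q_1\mid q^{i^*+1}$, it is coprime to $m_0=q-1$. Therefore $\frac{sA}{q^{i^*+1}}+\frac{js}{m_0}$ has reduced denominator $Q=Q_1Q_2$ with $Q_2\mid m_0$. Since $i^*+1\le L-\ell$ and $q^L\le qx$,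
$$2^\ell/s\le Q\le q\cdot q^{L-\ell}\le q^{2-\ell}x.$$

*Exponential sums.* By Fact 2, using $yQ^{-1/2}\le ys^{1/2}2^{-\ell/2}$ and $y^{1/2}Q^{1/2}\le ys^{1/2}q^{1-\ell/2}\ll ys^{1/2}2^{-\ell/2}$, each sum of $\Lambda$ against such a frequency is
$$\ll ys^{1/2}2^{-\ell/2}(\log x)^4+y^{4/5}(\log x)^4\ll y(\log x)^52^{-\ell/2}.$$

*Counting.* There are at most $L^k$ tuples and $2^k$ subsets, and for each the total mass of the coefficients is at most
$$\prod_{i\in I\setminus I'}q^{k_i}\prod_{i\in I'}2CLq^{k_i}\le q^k(2CL+1)^k.$$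
As $k\ll\log\log x$, the total error is $\ll y\exp\bigl(O((\log\log x)^2)-\frac{\log2}2\ell\bigr)\ll ye^{-\ell/4}$, because $\ell\ge(\log\log x)^3$ and $\frac{\log 2}2>\frac14$. This proves (8).

**Step 5: go from moments to the exponential.** We use $\bigl|e(v)-\sum_{k<\mathcal D}\frac{(2\pi iv)^k}{k!}\bigr|\le\frac{(2\pi|v|)^{\mathcal D}}{\mathcal D!}$ for real $v$, both for $v=\beta S_J(sn)$ and for $v=\beta T$; as $\mathcal D$ is even, $|v|^{\mathcal D}=v^{\mathcal D}$. Insert (8) for $k<\mathcal D$ with the given $j$, and for $k=\mathcal D$ with $j=0$ to control the remainder. Since $|\Psi_j|\le\Psi_0\ll y$ and $\sum_k(2\pi|\beta|)^k/k!=O(1)$,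
$$\sum_{n\le y}\Lambda(n)e\bigl(\tfrac{jsn}{m_0}\bigr)e(\beta S_J(sn))=\Psi_j\,\mathbb E\,e(\beta T)+O\Bigl(y\frac{(2\pi|\beta|)^{\mathcal D}}{\mathcal D!}\mathbb E\,T^{\mathcal D}+ye^{-\ell/4}\Bigr).$$
By Fact 4, $\mathbb Ee^{\pm\rho T}\le e^{\rho^2q^2L/8}$. Since $v^{\mathcal D}/\mathcal D!\le e^v+e^{-v}$,
$$\mathbb ET^{\mathcal D}\le\mathcal D!\,\rho^{-\mathcal D}\,\mathbb E(e^{\rho T}+e^{-\rho T})\le2\mathcal D!\,\rho^{-\mathcal D}e^{\rho^2q^2L/8}\qquad(\rho>0).$$
With $\rho=2\pi e\beta_0$ we have $2\pi|\beta|/\rho\le e^{-1}$, so the first error is $\ll y\exp(-\mathcal D+O(L\beta_0^2))$. Here $L\beta_0^2\ll\log\log x$ with a constant depending only on $q$ and $C_1$, so for $C_2$ large this is $\ll y(\log x)^{-2}$. Also $ye^{-\ell/4}\ll y(\log x)^{-2}$.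

**Step 6: put the dropped digits back and evaluate $\Psi_j$.** Put $z=\mathbb Ee(\beta X_i)=e(-\beta\frac{q-1}2)\chi(\beta)$. Then $|z|\le1$ and $z=1+O(|\beta|)$, so
$$\mathbb Ee(\beta T)=z^{L-2\ell}=z^L+O(|1-z^{2\ell}|)=z^L+O(|\beta|\ell),$$
and $e(\beta\frac{q-1}2L)\,\mathbb Ee(\beta T)=\chi(\beta)^L+O(|\beta|\ell)$. By Fact 1, $\Psi_j=yG_j(s)+O(y(\log x)^{-2})$; the $n$ not coprime to $m_0$ are powers of primes dividing $m_0$ and contribute $O(\log^2x)$. Combining with (7), whose error contributes $O(y|\beta|\ell)$, proves the proposition. $\square$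

## 9. The local count: proof of (c)

Let $1\le s\le(\log x)^2$ and $y=x/s$.

**Step 1: insert both propositions into (1).** Modulo 1, the set $\{\alpha:\|(q-1)\alpha\|\le C_1(\log\log x/\log x)^{1/2}\}$ is the disjoint union of the arcs $|\alpha-j/m_0|\le\beta_0$, $0\le j<m_0$. So
$$W_s=y\Bigl(\sum_{j<m_0}e\bigl(-\tfrac{js}{m_0}\bigr)G_j(s)\Bigr)\int_{-\beta_0}^{\beta_0}\chi(\beta)^Le(-\beta s)\,d\beta+O\bigl(y\beta_0^2(\log\log x)^3+y(\log x)^{-2}+x(\log x)^{-10}\bigr).$$
The error is $O(y(\log\log x)^4/\log x)$, because $\beta_0^2\ll\log\log x/\log x$ and $x\le y(\log x)^2$.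

**Step 2: the integral is $P_L(s)$.** By Lemma 1, $|\chi(\beta)|^L=\Phi(\beta)^L\le e^{-8L\beta^2/q}$ for $|\beta|\le\frac12$. So extending the integral to $[-\frac12,\frac12]$ costs at most $e^{-8L\beta_0^2/q}\le(\log x)^{-2}$ by (6). Since $\chi(\beta)^L=\sum_{s'}P_L(s')e(\beta s')$, the extended integral is exactly $P_L(s)$.

**Step 3: the sum over $j$ is $\kappa(s)$.** With $g=\gcd(s,m_0)$,
$$\sum_{j<m_0}e\bigl(-\tfrac{js}{m_0}\bigr)G_j(s)=\frac1{\varphi(m_0)}\sum_{(a,m_0)=1}\ \sum_{j<m_0}e\Bigl(\frac{js(a-1)}{m_0}\Bigr)=\frac{m_0}{\varphi(m_0)}\#\{a\in(\mathbb Z/m_0)^*:m_0\mid s(a-1)\}.$$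
The condition means $a\equiv1\pmod{m_0/g}$. The reduction map $(\mathbb Z/m_0)^*\to(\mathbb Z/(m_0/g))^*$ is onto, so exactly $\varphi(m_0)/\varphi(m_0/g)$ units satisfy it. The sum is $m_0/\varphi(m_0/g)=\kappa(s)$: the heuristic count of Section 1, in rigorous form. Hence
$$W_s=y\Bigl(\kappa(s)P_L(s)+O\Bigl(\frac{(\log\log x)^4}{\log x}\Bigr)\Bigr).\tag{9}$$

**Step 4: remove the weight $\log p$.** Let $\pi_s=\#\{p\le y:S(sp)=s\}$. Proper prime powers contribute $O(\sqrt y)$ to $W_s$. Primes $p\le y/(\log x)^3$ contribute $O(y(\log x)^{-3})$ to $W_s$ and to $\pi_s$. All other primes lie between $x(\log x)^{-5}$ and $x$, so $\log p=\log x+O(\log\log x)$. Since $W_s\ll y$,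
$$\pi_s=\frac{W_s}{\log x}+O\Bigl(\frac{y\log\log x}{(\log x)^2}\Bigr).$$
With (9) this is (c). $\square$

## 10. Summing over $s$: proof of (a) and (b)

**Step 1: reduce to typical digit sums.** A pair $(s,p)$ with $S(sp)=s$ is determined by $n=sp$, as $s=S(n)$. So $N_q^*(x)=\sum_{s\ge1}\pi_s$. Let
$$\mathcal W=\bigl\{s:\ |s-\tfrac{q-1}2L|\le\Delta\bigr\},\qquad\Delta=2q(L\log L)^{1/2}.$$
By Fact 4, with $L$ independent uniform digits, the number of $0\le n<q^L$ with $S(n)\notin\mathcal W$ is at most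
$$2q^L\exp\Bigl(-\frac{2\Delta^2}{L(q-1)^2}\Bigr)\le2q^LL^{-8}\ll x(\log x)^{-8}.$$
So the elements $n$ with $S(n)\notin\mathcal W$ contribute $O(x(\log x)^{-8})$, and $\sum_{s\notin\mathcal W}P_L(s)\ll L^{-8}$.

**Step 2: apply (c) in the window.** For $s\in\mathcal W$ we have $1\le s\le(\log x)^2$ and $\frac1s=\frac2{(q-1)L}\bigl(1+O((\log L/L)^{1/2})\bigr)$. The window contains $O(\Delta)$ integers, so the error term of (c) adds up to $O(\Delta(\log\log x)^4/\log x)$, which tends to $0$; this is why an error of size $(\log x)^{-1+o(1)}$ in (c) was good enough. Therefore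
$$N_q^*(x)=\frac{2x}{(q-1)L\log x}\Bigl(1+O\Bigl(\Bigl(\frac{\log L}L\Bigr)^{1/2}\Bigr)\Bigr)\Bigl(\sum_{s\ge0}\kappa(s)P_L(s)+O\Bigl(\frac{\Delta(\log\log x)^4}{\log x}\Bigr)+O(L^{-8})\Bigr)+O\bigl(x(\log x)^{-8}\bigr),\tag{10}$$
with $\kappa(0)$ defined by $\gcd(0,m_0)=m_0$.

**Step 3: average $\kappa$.** Let $u$ be uniform on $\{0,\dots,q^L-1\}$. Since $S(u)\equiv u\pmod{m_0}$, each residue $r$ mod $m_0$ is taken by $S(u)$ with probability $\frac1{m_0}+O(q^{-L})$. Exactly $\varphi(m_0/g)$ residues satisfy $\gcd(r,m_0)=g$. So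
$$\sum_{s\ge0}\kappa(s)P_L(s)=\sum_{g\mid m_0}\frac{\varphi(m_0/g)}{m_0}\cdot\frac{m_0}{\varphi(m_0/g)}+O(q^{-L})=\tau(m_0)+O(q^{-L}),$$
and each $g\mid m_0$ contributes exactly $1$ to the main term.

**Step 4: collect.** We have $\Delta(\log\log x)^4/\log x\ll(\log\log x)^{9/2}(\log x)^{-1/2}$, which dominates the other relative errors, and $L=\frac{\log x}{\log q}+O(1)$. From (10),
$$N_q^*(x)=\frac{2\tau(q-1)\log q}{q-1}\cdot\frac x{\log^2x}\Bigl(1+O\Bigl(\frac{(\log\log x)^{9/2}}{(\log x)^{1/2}}\Bigr)\Bigr),$$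
which is (a). Restricting every sum to $\gcd(s,q-1)=g$ replaces the main term $\tau(m_0)$ by $1$ and leaves the errors unchanged, which gives (b). For $q=10$ the constant is $\frac{2\cdot3\cdot\log10}9=\frac23\log10\approx1.535$, and the conjecture is proved. $\blacksquare$
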